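\title{Polygonal paths to infinity for $\mathcal{A}$-subharmonic functions}

\begin{abstract}
Let $u$ be an entire $\mathcal{A}$-subharmonic function in $\mathbb{R}^n$, $n\ge 2$, where $\mathcal{A}$ has growth exponent $1<p\le n$, and suppose that $u$ is unbounded from above. We prove that there is a polygonal path to infinity along which $u$ tends to $\infty$. The path can be built from segments parallel to the coordinate axes, finitely many in each bounded set, and it can be made to avoid any prescribed set of vanishing $(n-1)$-dimensional Hausdorff measure. The proof replaces the components of $\{u>c\}$ by classes of points that can be joined inside $\{u>c\}$ along generic coordinate lines. Cutting $(u-c)^+$ down to one class leaves a subsolution, and the weak Harnack inequality shows that $u$ can be essentially bounded above on at most one class of positive measure. We also describe the tracts of $u$ and determine which sets of directions always suffice.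
\end{abstract}

\section{The question and the answer}

\subsection*{Setting}
Let $n\ge 2$ and $1<p\le n$. Throughout, $\mathcal{A}:\mathbb{R}^n\times\mathbb{R}^n\to\mathbb{R}^n$ satisfies the following assumptions with constants $0<a\le b<\infty$:
\begin{itemize}
\item[(i)] $x\mapsto\mathcal{A}(x,\xi)$ is measurable for every $\xi\in\mathbb{R}^n$, and $\xi\mapsto\mathcal{A}(x,\xi)$ is continuous for a.e.\ $x\in\mathbb{R}^n$;
\item[(ii)] $\mathcal{A}(x,\xi)\cdot\xi\ge a|\xi|^p$ for a.e.\ $x$ and all $\xi$;
\item[(iii)] $|\mathcal{A}(x,\xi)|\le b|\xi|^{p-1}$ for a.e.\ $x$ and all $\xi$;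
\item[(iv)] $(\mathcal{A}(x,\xi_1)-\mathcal{A}(x,\xi_2))\cdot(\xi_1-\xi_2)>0$ for a.e.\ $x$ and all $\xi_1\ne\xi_2$;
\item[(v)] $\mathcal{A}(x,\lambda\xi)=\lambda|\lambda|^{p-2}\mathcal{A}(x,\xi)$ for a.e.\ $x$, all $\xi$ and all $\lambda\in\mathbb{R}\setminus\{0\}$.
\end{itemize}
The model is $\mathcal{A}(x,\xi)=|\xi|^{p-2}\xi$, which gives the $p$-Laplace equation, and for $p=2$ the Laplace equation. Two consequences are used repeatedly: for a.e.\ $x$, $\mathcal{A}(x,0)=0$ by (iii), and $\mathcal{A}(x,-\xi)=-\mathcal{A}(x,\xi)$ by (v).

Continuous weak solutions $h\in W^{1,p}_{\mathrm{loc}}$ of $\operatorname{div}\mathcal{A}(x,\nabla h)=0$ are called \emph{$\mathcal{A}$-harmonic}. An upper semicontinuous function $u$ in an open set $\Omega$, with values in $[-\infty,\infty)$ and not identically $-\infty$, is \emph{$\mathcal{A}$-subharmonic} if for each domain $D$ compactly contained in $\Omega$ and each $\mathcal{A}$-harmonic $h\in C(\overline D)$, the inequality $h\ge u$ on $\partial D$ implies $h\ge u$ in $D$. For $\mathcal{A}(x,\xi)=\xi$ these are the ordinary subharmonic functions.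

A \emph{path going to infinity} is a continuous curve $\Gamma:[0,\infty)\to\mathbb{R}^n$ with $\Gamma(t)\to\infty$ as $t\to\infty$; we also write $\Gamma$ for its image. It is \emph{polygonal} if it is a countable union of (possibly degenerate) line segments, and a \emph{coordinate path} if these segments can be taken parallel to the coordinate axes.

\subsection*{The question}
Let $u$ be $\mathcal{A}$-subharmonic in $\mathbb{R}^n$ and unbounded from above. By upper semicontinuity $u$ is bounded above on bounded sets, so ever larger values of $u$ occur only farther and farther out, and one asks whether they are linked to each other. They are: there is always a path $\Gamma$ going to infinity along which $u\to\infty$. How simple can $\Gamma$ be? For classical subharmonic functions it can be chosen polygonal, by a theorem of L.~Carleson. If $p>n-1$, there is a coordinate path with this property. The paper \cite{CFT} asks whether a polygonal path can always be found. We prove that the answer is yes.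

\begin{theorem}\label{thm:main}
Let $n\ge2$, $1<p\le n$, let $\mathcal{A}$ satisfy \textup{(i)--(v)}, and let $u$ be $\mathcal{A}$-subharmonic in $\mathbb{R}^n$ and unbounded from above. Let $E\subset\mathbb{R}^n$ be any set with $\mathcal{H}^{n-1}(E)=0$; for example $E=\emptyset$, or any set of $p$-capacity zero. Then there is a path $\Gamma:[0,\infty)\to\mathbb{R}^n$ going to infinity such that
\begin{itemize}
\item[(1)] for each $k=0,1,2,\dots$, $\Gamma|_{[k,k+1]}$ consists of finitely many segments parallel to the coordinate axes, so only finitely many segments meet any bounded set;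
\item[(2)] $\Gamma\cap E=\emptyset$, and $u\circ\Gamma$ is finite, continuous and locally absolutely continuous for a piecewise affine parametrization;
\item[(3)] $u(\Gamma(t))\to\infty$ as $t\to\infty$; indeed $u\ge k$ on $\Gamma([k,\infty))$.
\end{itemize}
\end{theorem}

The condition $\mathcal{H}^{n-1}(E)=0$ cannot be weakened to $\sigma$-finiteness of $\mathcal{H}^{n-1}$ on $E$: every path going to infinity meets $E=\bigcup_{k\ge1}\{|x|=k\}$, because $|\Gamma(t)|$ is continuous and tends to $\infty$.

Theorem~\ref{thm:tracts} refines the statement. Up to a null set, $\{u>c\}$ decomposes into countably many pieces of positive measure, and in all of them, with at most one exception, a coordinate path to infinity along which $u\to\infty$ starts at \emph{every} point and stays in the piece. Theorem~\ref{thm:dir} shows that the coordinate directions may be replaced by a set $S$ of directions exactly when $S$ spans $\mathbb{R}^n$.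

\section{The idea in the simplest cases}\label{sec:model}

\subsection*{Continuous subharmonic functions}
Let $\mathcal{A}(x,\xi)=\xi$, $p=2$, and let $u$ be a \emph{continuous} subharmonic function in $\mathbb{R}^n$ with $\sup u=\infty$. Then $\{u>c\}$ is open, and any two points of one of its components are joined by a coordinate polygon in that component. The structure of the whole proof is visible here; there are three steps.

\emph{Cutting.} Let $V$ be a component of $\{u>c\}$ and $w=(u-c)^+\mathbf{1}_V$. Since $u\le c$ on $\partial V$, $w$ is continuous. At points of $V$ it inherits the local sub-mean value property from $u$; elsewhere $w=0$, which is at most any mean of $w\ge0$. So $w$ is subharmonic.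

\emph{At most one component on which $u$ is bounded above.} Suppose $u$ is bounded above on $V$, and put $S=\sup w\in(0,\infty)$. Given $\delta>0$ choose $x$ with $w(x)>(1-\delta)S$. For every $R>0$ the mean of $S-w\ge0$ over $B(x,R)$ is at most $S-w(x)<\delta S$, so the set $\{w\le S/2\}$ occupies at most the fraction $2\delta$ of $B(x,R)$. Hence $V\supset\{w>S/2\}$ fills at least the fraction $1-2\delta$ of $B(x,R)$, for \emph{all} $R$. For a second component $V'$ of this kind we get the same with a center $x'$. But for large $R$ the balls $B(x,R)$ and $B(x',R)$ coincide up to a small fraction of their volume, and for $\delta<1/8$ the disjoint sets $V$ and $V'$ cannot both fill more than three quarters of them.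

\emph{Descent.} Some component $V_0$ of $\{u>0\}$ has $\sup_{V_0}u=\infty$; otherwise $u$ is bounded above on every component, there is at most one of them, and $\sup u<\infty$. The components of $\{u>1\}$ that meet $V_0$ lie in $V_0$, and by the same argument $u$ is unbounded above on one of them, $V_1$. Continue: $V_0\supset V_1\supset V_2\supset\cdots$, with $V_k$ a component of $\{u>k\}$. Pick $x_k\in V_k$ and join $x_k$ to $x_{k+1}$ by a coordinate polygon inside $V_k$. Along the resulting path $u\to\infty$, and since $u$ is bounded on bounded sets, the path goes to infinity.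

\subsection*{What goes wrong without continuity, and what survives}
\begin{example}\label{ex:poles}
Let $(a_j)_{j\ge1}$ be dense in the open unit disk of $\mathbb{R}^2$ and let
\[
u(x)=\sum_{j\ge1}2^{-j}\log|x-a_j| .
\]
For $|x|<R$ we have $u(x)=\log(R+1)+\sum_j2^{-j}\log\frac{|x-a_j|}{R+1}$, and all terms of the last series are negative. So in each disk $\{|x|<R\}$ the function $u$ is a decreasing limit of subharmonic functions. Since $u(x)\ge\log(|x|-1)$ for $|x|\ge2$, it is not identically $-\infty$ there when $R>2$. Hence $u$ is subharmonic in $\mathbb{R}^2$, and it is unbounded above. As $u(a_j)=-\infty$ for all $j$, no set $\{u>c\}$ has an interior point in the unit disk. If $c$ is so small that $\{u>c\}$ meets the open unit disk, then the components of $\{u>c\}$ meeting this disk are not open, and the first step of the model proof has no meaning for them.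

Almost every horizontal line, however, does not notice the poles. Let $\alpha_j$ be the second coordinate of $a_j$. On each bounded interval of $y$ the integrals of $y\mapsto\bigl|\log|y-\alpha_j|\bigr|$ are bounded uniformly in $j$, so $\sum_j2^{-j}\bigl|\log|y-\alpha_j|\bigr|<\infty$ for a.e.\ $y$. For such $y$ and for points $x=(t,y)$ with $|x|\le R$,
\[
\bigl|\log|x-a_j|\bigr|\le\bigl|\log|y-\alpha_j|\bigr|+\log(R+1),
\]
because $|y-\alpha_j|\le|x-a_j|\le R+1$. By the Weierstrass test $u$ is continuous on the line $\{(t,y):t\in\mathbb{R}\}$. The same holds for almost every vertical line.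
\end{example}

The plan is therefore to forget the topology of $\{u>c\}$ and to join points only along almost every coordinate line, where $u$ behaves well. This raises three difficulties, treated in turn. The function $u$ must be tame on generic lines (Section~\ref{sec:lines}). The classes of points so joined must be large enough to see; a priori they could all be null sets (Section~\ref{sec:classes}). Finally, cutting must give a subsolution although a class has no usable boundary (Section~\ref{sec:cut}); here we use that a function is in $W^{1,p}_{\mathrm{loc}}$ once it is good on almost every coordinate line, and this is exactly what the classes respect. The mean value inequality is replaced by the weak Harnack inequality (Section~\ref{sec:harnack}).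

\subsection*{The exceptional piece is real}
\begin{example}\label{ex:tube}
One cannot keep the path in an arbitrarily chosen component of $\{u>c\}$. In $\mathbb{R}^4$ write $r=|(x_1,x_2,x_3)|$, $z=x_4$, and let
\[
u=1-\frac1r\quad\text{for }r\ge1,\qquad u=\frac{\sin\pi r}{r}\cosh\pi z\quad\text{for }r<1
\]
(with $\sin(\pi r)/r=\pi$ at $r=0$). The function $f(r)=\sin(\pi r)/r$ satisfies $\Delta f=\frac1r(rf)''=-\pi^2f$ in $\mathbb{R}^3$, so $u$ is harmonic off $\{r=1\}$. It is continuous, nonnegative and zero on $\{r=1\}$; hence it has the local sub-mean value property everywhere and is subharmonic. It is unbounded on the tube $\{r<1\}$, but $u<1$ on the other component $\{r>1\}$ of $\{u>0\}$. The complement of $\{r>1\}$ occupies a fraction of the ball $B(0,R)$ that tends to zero as $R\to\infty$.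
\end{example}

\section{Facts from nonlinear potential theory}\label{sec:facts}

The \emph{$p$-capacity} of a set $N$ is the infimum of $\int(|\varphi|^p+|\nabla\varphi|^p)\,dx$ over all $\varphi\in W^{1,p}(\mathbb{R}^n)$ with $\varphi\ge1$ in a neighborhood of $N$. A function is \emph{$p$-quasicontinuous} if for every $\varepsilon>0$ its restriction to the complement of some open set of $p$-capacity less than $\varepsilon$ is continuous.

A function $v\in W^{1,p}_{\mathrm{loc}}(\mathbb{R}^n)$ is a \emph{subsolution} if $\int\mathcal{A}(x,\nabla v)\cdot\nabla\varphi\,dx\le0$ for all $0\le\varphi\in C_0^\infty(\mathbb{R}^n)$, and a \emph{supersolution} if $\ge0$ holds instead. By (iii), $|\mathcal{A}(\cdot,\nabla v)|\in L^{p/(p-1)}_{\mathrm{loc}}$, so mollification of the test function shows that the inequality remains true for all bounded $\varphi\ge0$ in $W^{1,p}$ with compact support. Since $\mathcal{A}(x,\cdot)$ is odd, $s$ is a supersolution if and only if $-s$ is a subsolution; adding constants changes nothing.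

For the same reason $-u$ is $\mathcal{A}$-superharmonic in the sense of \cite[Ch.~7]{HKM} (with weight $1$) when $u$ is $\mathcal{A}$-subharmonic. Testing with open sets $D$ instead of domains is equivalent, since one may pass to the components of $D$, whose boundaries lie in $\partial D$. We use the following facts about an $\mathcal{A}$-subharmonic function $u$ in $\mathbb{R}^n$.
\begin{itemize}
\item[(F1)] For $c\in\mathbb{R}$, $\max(u,c)$ is $\mathcal{A}$-subharmonic. It is locally bounded, hence lies in $W^{1,p}_{\mathrm{loc}}$ and is a subsolution \cite[Ch.~7, Cor.~7.20]{HKM}.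
\item[(F2)] $\mathcal{A}$-subharmonic functions are $p$-quasicontinuous \cite[Thm.~10.9]{HKM}. If $v_j\in C^\infty$ and $v_j\to v$ in $W^{1,p}_{\mathrm{loc}}$, a subsequence converges outside a set of $p$-capacity zero to a quasicontinuous representative of $v$, and two quasicontinuous representatives agree outside a set of $p$-capacity zero \cite[Ch.~4]{HKM}.
\item[(F3)] If $N$ has $p$-capacity zero, then $\mathcal{H}^s(N)=0$ for all $s>n-p$ \cite[Thm.~2.27]{HKM}. Since $p>1$, $\mathcal{H}^{n-1}(N)=0$.
\item[(F4)] $u(x)=\operatorname{ess\,lim\,sup}_{y\to x}u(y)$ for every $x$ \cite[Thm.~7.22]{HKM}.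
\item[(F5)] Weak Harnack inequality (\cite[Thm.~1.2]{Trudinger}; also \cite[Ch.~3]{HKM}). There are $q>0$ and $C<\infty$, depending only on $n,p,a,b$, such that every bounded nonnegative supersolution $s$ in $\mathbb{R}^n$ satisfies, for all $R>0$ and $Q_R=(-R,R)^n$,
\[
\Bigl(\frac1{|Q_R|}\int_{Q_R}s^q\,dx\Bigr)^{1/q}\le C\operatorname*{ess\,inf}_{Q_R}s .
\]
\item[(F6)] If $w\in L^p_{\mathrm{loc}}(\mathbb{R}^n)$ is locally absolutely continuous on almost every line parallel to each coordinate axis and its classical partial derivatives are in $L^p_{\mathrm{loc}}$, then $w\in W^{1,p}_{\mathrm{loc}}$ and these are its weak derivatives \cite[Thm.~2.1.4]{Ziemer}.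
\end{itemize}
Here ``locally absolutely continuous on a line'' means absolutely continuous on each compact segment of the line.

\emph{In Sections~\ref{sec:lines}--\ref{sec:tracts}, $u$ is $\mathcal{A}$-subharmonic in $\mathbb{R}^n$ and $E\subset\mathbb{R}^n$ is a fixed set with $\mathcal{H}^{n-1}(E)=0$.}

\section{Generic coordinate lines}\label{sec:lines}

Let $\pi_i:\mathbb{R}^n\to\mathbb{R}^{n-1}$ be omission of the $i$-th coordinate; the lines parallel to $e_i$ are the sets $\pi_i^{-1}(y)$. A Sobolev function has a representative that is absolutely continuous on almost every line. What matters for us is that the given, everywhere defined function $\max(u,c)$ is such a representative. A set that is merely of measure zero may meet every line parallel to $e_i$; a set of $p$-capacity zero misses almost all of them, and this is where $p>1$ is used.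

\begin{lemma}\label{lem:acl}
Let $c\in\mathbb{R}$ and $v=\max(u,c)$. For each $i$ and a.e.\ $y\in\mathbb{R}^{n-1}$, $v$ is locally absolutely continuous on $\pi_i^{-1}(y)$, and its derivative there is $\partial_iv$ a.e.
\end{lemma}

\begin{proof}
Let $v_j$ be mollifications of $v$, so that $v_j\to v$ in $W^{1,p}_{\mathrm{loc}}$ by (F1). As $v$ itself is quasicontinuous by (F1) and (F2), the rest of (F2) allows us to pass to a subsequence with $v_j\to v$ pointwise outside a set $N$ of $p$-capacity zero. The map $\pi_i$ is $1$-Lipschitz, so $\mathcal{H}^{n-1}(\pi_i(N))\le\mathcal{H}^{n-1}(N)=0$ by (F3). Thus almost every line parallel to $e_i$ misses $N$.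

For each $m\in\mathbb{N}$, $\partial_iv_j\to\partial_iv$ in $L^1(Q_m)$. By Fubini's theorem and a diagonal choice of a further subsequence, almost every line $\ell$ parallel to $e_i$ satisfies $\partial_iv\in L^1_{\mathrm{loc}}(\ell)$ and
\[
\int_{\ell\cap Q_m}|\partial_iv_j-\partial_iv|\,d\mathcal{H}^1\to0\qquad\text{for all }m .
\]
Let $\ell$ be such a line that also misses $N$, parametrized by its $i$-th coordinate. Letting $j\to\infty$ in $v_j(t)-v_j(s)=\int_s^t\partial_iv_j$ we get $v(t)-v(s)=\int_s^t\partial_iv$ for all $s,t$.
\end{proof}

\subsection*{Admissible lines}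
Apply Lemma~\ref{lem:acl} with $c=-1,-2,\dots$, and note that $\mathcal{H}^{n-1}(\pi_i(E))=0$. For a.e.\ $y\in\mathbb{R}^{n-1}$ the line $\pi_i^{-1}(y)$ misses $E$, and $\max(u,-m)$ is locally absolutely continuous on it for all $m\in\mathbb{N}$. Then $\max(u,c)=\max(\max(u,-m),c)$, with $m\ge-c$, is locally absolutely continuous on it for every $c\in\mathbb{R}$. The set of these $y$ has full measure, so it contains a set of full measure
\[
P_i=\bigcup_{s\ge1}P_i^s,\qquad P_i^1\subset P_i^2\subset\cdots\ \text{ compact}.
\]
We fix such sets and call the lines $\pi_i^{-1}(y)$, $y\in P_i$, $1\le i\le n$, \emph{admissible}. Put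
\[
G=\{x:\pi_i(x)\in P_i\text{ for }i=1,\dots,n\},
\]
the set of points through which all $n$ coordinate lines are admissible. It is a Borel set, and $|\mathbb{R}^n\setminus G|=0$ by Fubini's theorem.

On an admissible line $\ell$ the function $(u-c)^+=\max(u,c)-c$ is continuous for every $c$. So $\ell\cap\{u>c\}$ is relatively open in $\ell$, and, since a positive continuous function on a compact segment has a positive minimum,
\begin{equation}\label{eq:gap}
\text{each compact segment }J\subset\ell\cap\{u>c\}\text{ lies in }\{u\ge d\}\text{ for some }d>c .
\end{equation}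

\section{Classes of points joined along admissible lines}\label{sec:classes}

For $c\in\mathbb{R}$ and $x,y\in\{u>c\}$ we write $x\sim_cy$ if there is a finite chain $x=z_0,z_1,\dots,z_m=y$, $m\ge0$, such that each segment $[z_{j-1},z_j]$ lies on an admissible line and is contained in $\{u>c\}$. For $m=0$ this means $x=y$. Clearly $\sim_c$ is an equivalence relation on $\{u>c\}$; its classes are called \emph{$c$-classes}. The following properties are immediate:
\begin{itemize}
\item[(C1)] All points on the segments of a chain lie in the same $c$-class, because a chain may be stopped at any point of a segment.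
\item[(C2)] If $\ell$ is an admissible line, each component of $\ell\cap\{u>c\}$ (a relatively open interval) lies in one $c$-class.
\item[(C3)] If $c<c'$, then $x\sim_{c'}y$ implies $x\sim_cy$; so each $c'$-class is contained in a $c$-class.
\item[(C4)] Every point of a $c$-class with more than one point lies on an admissible line.
\end{itemize}
The classes depend on the choice of the sets $P_i$, which may depend on $E$; this is harmless.

We shall multiply functions by $\mathbf{1}_V$ and apply Fubini's theorem to $V$, so we first make sure that classes are measurable. The compact exhaustion of $P_i$ was introduced for this purpose.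

\begin{lemma}\label{lem:borel}
Every $c$-class is a countable union of compact sets.
\end{lemma}

\begin{proof}
For $s\in\mathbb{N}$ put $F_s=\{u\ge c+1/s\}\cap\overline B(0,s)$, which is compact since $u$ is upper semicontinuous. For compact $K$ let $T_s(K)$ be the set of all $y$ for which there are $i$ and $x\in K$ with
\[
y-x\in\mathbb{R}e_i,\qquad \pi_i(x)\in P_i^s,\qquad [x,y]\subset F_s .
\]
Then $T_s(K)\subset F_s$ is compact. Indeed, let $y_k\to y$ with $y_k\in T_s(K)$ and corresponding $x_k\in K$; passing to a subsequence we may assume that $i$ is fixed and $x_k\to x\in K$. All three conditions pass to the limit because $P_i^s$ and $F_s$ are closed.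

Let $x\in\{u>c\}$, and let $T_s^m$ be the $m$-fold iterate of $T_s$. We claim that the class of $x$ is
\[
\{x\}\cup\bigcup_{s,m\ge1}T_s^m(\{x\}).
\]
Each set $T_s^m(\{x\})$ lies in the class by definition. Conversely, let $y$ be joined to $x$ by a chain with $m\ge1$ segments. By \eqref{eq:gap} the segments lie in $\{u\ge d\}$ for some $d>c$. Since $F_s$ and $P_i^s$ increase with $s$, for all large $s$ the segments lie in $F_s$ and the finitely many lines that carry them correspond to points of the sets $P_i^s$. Hence $y\in T_s^m(\{x\})$.
\end{proof}

The next lemma says that classes are visible to Lebesgue measure. In the plane the reason is this. Let $u(x)>c$ and let the horizontal line through $x$ be admissible. The class of $x$ contains a horizontal interval around $x$. Through almost every point of the interval passes an admissible vertical line, on which the class contains a vertical interval. Together these vertical intervals have positive area.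

\begin{lemma}\label{lem:positive}
For each $c$, only countably many $c$-classes have positive Lebesgue measure, and they cover $\{u>c\}$ up to a null set.
\end{lemma}

\begin{proof}
The classes are pairwise disjoint Borel sets, so only countably many have positive measure.

Let $X_0=\{0\}$ and $X_j=\operatorname{span}(e_1,\dots,e_j)$, and let $\mathcal{H}^j$ on $x+X_j$ be normalized as $j$-dimensional Lebesgue measure (counting measure for $j=0$). Since $\mathbb{R}^n\setminus G$ is a null set, Fubini's theorem in $\mathbb{R}^n=X_j\times X_j^\perp$ shows that for a.e.\ $x$,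
\begin{equation}\label{eq:good}
\mathcal{H}^j\text{-a.e.\ point of }x+X_j\text{ belongs to }G,\qquad j=0,\dots,n-1 .
\end{equation}
Let $x$ satisfy \eqref{eq:good} and $u(x)>c$, and let $V$ be its $c$-class. We show by induction that $\mathcal{H}^j(V\cap(x+X_j))>0$ for $j=0,\dots,n$. The case $j=n$ gives $|V|>0$ and proves the lemma.

The case $j=0$ holds since $x\in V$. Let $1\le j\le n$ and suppose the claim holds for $j-1$. For $\mathcal{H}^{j-1}$-a.e.\ $y\in V\cap(x+X_{j-1})$ we have $y\in G$, so the line $y+\mathbb{R}e_j$ is admissible, and by (C2) $V$ contains an open interval of this line around $y$. Since $V$ is a Borel set, Fubini's theorem in $x+X_j$ gives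
\[
\mathcal{H}^j(V\cap(x+X_j))\ge\int_{V\cap(x+X_{j-1})}\mathcal{H}^1\bigl(V\cap(y+\mathbb{R}e_j)\bigr)\,d\mathcal{H}^{j-1}(y)>0,
\]
as the integrand is positive a.e.\ on a set of positive measure.
\end{proof}

\section{Cutting down to one class}\label{sec:cut}

In the model case $(u-c)^+\mathbf{1}_V$ was continuous because $u\le c$ on $\partial V$. Now we have this only on admissible lines: leaving $V$ along such a line, one passes through a zero of $(u-c)^+$. By (F6) this suffices.

\begin{lemma}\label{lem:cut}
Let $V$ be a $c$-class, $v=(u-c)^+$ and $w=v\mathbf{1}_V$. Then $w\in W^{1,p}_{\mathrm{loc}}(\mathbb{R}^n)$, $w$ is locally bounded, $\nabla w=\mathbf{1}_V\nabla v$ a.e., and $w$ is a subsolution.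
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:borel}, $w$ is a Borel function. As $0\le w\le v$, it is locally bounded.

\emph{Regularity.} Let $\ell$ be an admissible line. By (C2), on each component of $\ell\cap\{v>0\}$ either $w=v$ throughout or $w=0$ throughout. We claim that
\[
|w(s)-w(t)|\le\int_{[s,t]}|v'|\,d\mathcal{H}^1\qquad\text{for all }s,t\in\ell .
\]
If $v>0$ on $[s,t]$, then $s$ and $t$ lie in one component and the claim is clear. Otherwise $v(\zeta)=0$ for some $\zeta\in[s,t]$, and
\[
|w(s)-w(t)|\le v(s)+v(t)\le\int_{[s,\zeta]}|v'|\,d\mathcal{H}^1+\int_{[\zeta,t]}|v'|\,d\mathcal{H}^1 .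
\]
So $w$ is locally absolutely continuous on $\ell$. Near a point of $\ell\cap V$ we have $w=v$ on $\ell$, hence $w'=v'$ there wherever $v'$ exists. At a point of $\ell\setminus V$ the function $w$ has the minimum value $0$, hence $w'=0$ wherever $w'$ exists. Almost every line parallel to an axis is admissible, and on almost every such line $v'=\partial_iv$ a.e.\ by Lemma~\ref{lem:acl}. Thus the classical partial derivatives of $w$ are a.e.\ $\mathbf{1}_V\partial_iv\in L^p_{\mathrm{loc}}$, and (F6) gives $w\in W^{1,p}_{\mathrm{loc}}$ with $\nabla w=\mathbf{1}_V\nabla v$ a.e.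

\emph{Subsolution.} The function $v=\max(u,c)-c$ is a subsolution by (F1). We want to test its inequality with $\varphi\mathbf{1}_V$, which need not be a Sobolev function, and use approximations whose error has a sign. Let $0\le\varphi\in C_0^\infty(\mathbb{R}^n)$, $\varepsilon>0$ and $\psi_\varepsilon=\min(w/\varepsilon,1)$. Then $\varphi\psi_\varepsilon$ is bounded, nonnegative, in $W^{1,p}$ and compactly supported. Moreover $\nabla\psi_\varepsilon=\varepsilon^{-1}\mathbf{1}_{\{0<w<\varepsilon\}}\nabla w$ a.e., and $\nabla w=\nabla v$ a.e.\ on $\{w>0\}\subset V$. Hence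
\[
0\ge\int\mathcal{A}(x,\nabla v)\cdot\nabla(\varphi\psi_\varepsilon)\,dx
=\int\psi_\varepsilon\,\mathcal{A}(x,\nabla v)\cdot\nabla\varphi\,dx
+\frac1\varepsilon\int_{\{0<w<\varepsilon\}}\varphi\,\mathcal{A}(x,\nabla v)\cdot\nabla v\,dx .
\]
The last term is nonnegative by (ii), so $\int\psi_\varepsilon\mathcal{A}(x,\nabla v)\cdot\nabla\varphi\,dx\le0$. As $\varepsilon\to0$, $\psi_\varepsilon\to\mathbf{1}_{\{w>0\}}=\mathbf{1}_V$, because $v>0$ on $V$. The integrands are dominated by $|\mathcal{A}(x,\nabla v)||\nabla\varphi|\in L^1$, and $\mathbf{1}_V\mathcal{A}(x,\nabla v)=\mathcal{A}(x,\nabla w)$ a.e.\ since $\mathcal{A}(x,0)=0$. Therefore $\int\mathcal{A}(x,\nabla w)\cdot\nabla\varphi\,dx\le0$.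
\end{proof}

\section{At most one class on which $u$ is bounded above}\label{sec:harnack}

Here it is essential that $u$ is defined in the whole space: the cubes in the weak Harnack inequality are allowed to exhaust $\mathbb{R}^n$.

\begin{lemma}\label{lem:unique}
For each $c$ there is at most one $c$-class $V$ with $|V|>0$ and $\operatorname{ess\,sup}_Vu<\infty$. For such a $V$, $|V\cap Q_R|/|Q_R|\to1$ as $R\to\infty$.
\end{lemma}

\begin{proof}
Let $V$ be such a class, $w=(u-c)^+\mathbf{1}_V$ and $S=\operatorname{ess\,sup}_{\mathbb{R}^n}w$. Since $w>0$ on $V$ and $|V|>0$, we have $0<S<\infty$. By Lemma~\ref{lem:cut} and the oddness of $\mathcal{A}(x,\cdot)$, $s=S-w$ is a supersolution; modified on a null set it is bounded and nonnegative. By the choice of $S$,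
\[
\operatorname*{ess\,inf}_{Q_R}s\ \longrightarrow\ \operatorname*{ess\,inf}_{\mathbb{R}^n}s=0\qquad(R\to\infty),
\]
so (F5) gives $|Q_R|^{-1}\int_{Q_R}s^q\,dx\to0$. By Chebyshev's inequality,
\[
\frac{|\{w\le S/2\}\cap Q_R|}{|Q_R|}=\frac{|\{s\ge S/2\}\cap Q_R|}{|Q_R|}
\le\Bigl(\frac2S\Bigr)^q\frac1{|Q_R|}\int_{Q_R}s^q\,dx\to0 .
\]
As $\{w>S/2\}\subset V$, the density statement follows. Two disjoint sets cannot both have this density property.
\end{proof}

\section{Descent through the levels}\label{sec:proof}

\begin{lemma}\label{lem:descent}
Let $c\in\mathbb{R}$, and let $X\subset\mathbb{R}^n$ be a measurable set such that $\operatorname{ess\,sup}_Xu=\infty$ and $X\cap\{u>c\}$ is a union of $c$-classes. Then there is a $c$-class $V\subset X$ with $|V|>0$ and $\operatorname{ess\,sup}_Vu=\infty$.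
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:positive} the $c$-classes of positive measure contained in $X$ cover $X\cap\{u>c\}$ up to a null set. If $u$ were essentially bounded above on each of them, there would be at most one by Lemma~\ref{lem:unique}, and $u$ would be essentially bounded above on $X\cap\{u>c\}$, hence on $X$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:path}
Let $V$ be a $c$-class with $|V|>0$ and $\operatorname{ess\,sup}_Vu=\infty$, and let $x\in V$. There is a piecewise affine path $\Gamma:[0,\infty)\to V$ with $\Gamma(0)=x$ that goes to infinity and satisfies, for $k=0,1,2,\dots$,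
\begin{itemize}
\item[(a)] $\Gamma([k,k+1])$ consists of finitely many (possibly degenerate) segments lying on admissible lines;
\item[(b)] $u>c+k$ on $\Gamma([k,\infty))$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $V_0=V$. Suppose that $V_k$ is a $(c+k)$-class with $|V_k|>0$ and $\operatorname{ess\,sup}_{V_k}u=\infty$. By (C3) the set $V_k\cap\{u>c+k+1\}$ is a union of $(c+k+1)$-classes. Lemma~\ref{lem:descent} with $X=V_k$ at level $c+k+1$ gives a $(c+k+1)$-class $V_{k+1}\subset V_k$ with $|V_{k+1}|>0$ and $\operatorname{ess\,sup}_{V_{k+1}}u=\infty$. Thus we obtain $V_0\supset V_1\supset V_2\supset\cdots$.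

Put $x_0=x$ and choose $x_k\in V_k$ for $k\ge1$. Both $x_k$ and $x_{k+1}$ belong to the $(c+k)$-class $V_k$, so they are joined by a chain for $\sim_{c+k}$. Let $\Gamma|_{[k,k+1]}$ be a piecewise affine parametrization of the polygon formed by its segments, constant if $x_{k+1}=x_k$. In the latter case the point lies on an admissible line by (C4), since $|V_k|>0$. This gives (a). By (C1), $\Gamma([k,k+1])\subset V_k\subset V$, and $u>c+k$ on $V_k$; since the sets $V_k$ decrease, (b) follows.

Finally, an upper semicontinuous function with values in $[-\infty,\infty)$ is bounded above on $\overline B(0,R)$, say by $K_R$. By (b), $|\Gamma(t)|>R$ for all $t\ge k$ as soon as $c+k>K_R$. So $\Gamma(t)\to\infty$.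
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $u\le M$ a.e., then $u\le M$ everywhere by (F4). As $u$ is unbounded above, $\operatorname{ess\,sup}_{\mathbb{R}^n}u=\infty$. Lemma~\ref{lem:descent} with $X=\mathbb{R}^n$ and $c=0$ gives a $0$-class $V$ with $|V|>0$ and $\operatorname{ess\,sup}_Vu=\infty$. Take $\Gamma$ from Lemma~\ref{lem:path} with $c=0$ and any $x\in V$.

Property (1) is (a) of the lemma, together with $\Gamma(t)\to\infty$, and (3) follows from (b). For (2), every point of $\Gamma$ lies on an admissible line, and these lines miss $E$. On each segment $u=\max(u,0)$, which is locally absolutely continuous on admissible lines; hence $u\circ\Gamma$ is finite, continuous and locally absolutely continuous. Sets of $p$-capacity zero are allowed as $E$ by (F3).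
\end{proof}

With $E=\emptyset$ this answers the question: $\Gamma$ is a coordinate path, in particular a polygonal one.

\section{Tracts}\label{sec:tracts}

The classes of positive measure, formed with the admissible lines of Section~\ref{sec:lines}, play the role of the tracts of $u$ above the level $c$.

\begin{theorem}\label{thm:tracts}
Let $u$ and $E$ be as in Theorem~\ref{thm:main} and $c\in\mathbb{R}$. The countably many $c$-classes of positive measure cover $\{u>c\}$ up to a null set. With at most one exception, each such class $V$ has the following property: from every $x\in V$ there starts a path contained in $V$, with finitely many coordinate segments in every bounded set, going to infinity and along which $u\to\infty$. An exceptional class $V$, if it exists, satisfies $\operatorname{ess\,sup}_Vu<\infty$ and $|V\cap Q_R|/|Q_R|\to1$ as $R\to\infty$. In particular, if there are $N$ $c$-classes of positive measure, then there are at least $N-1$ such paths in pairwise disjoint classes.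
\end{theorem}

\begin{proof}
The first statement is Lemma~\ref{lem:positive}. If $|V|>0$ and $\operatorname{ess\,sup}_Vu=\infty$, Lemma~\ref{lem:path} provides the paths. So a class of positive measure without the property has $\operatorname{ess\,sup}_Vu<\infty$; by Lemma~\ref{lem:unique} there is at most one such class, and it has the stated density. The last statement follows.
\end{proof}

An exceptional class does occur. In Example~\ref{ex:tube} take $c=0$. Since $u$ is continuous, each $0$-class lies in a component of $\{u>0\}$, and by Lemma~\ref{lem:positive} some $0$-class of positive measure lies in $\{r>1\}$. On it $u<1$, so no path in it has $u\to\infty$.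

\section{Which directions suffice}\label{sec:dir}

\begin{theorem}\label{thm:dir}
Let $n\ge2$. For $S\subset\mathbb{S}^{n-1}$ the following are equivalent:
\begin{itemize}
\item[(a)] for all $1<p\le n$, all $\mathcal{A}$ with \textup{(i)--(v)} and all $\mathcal{A}$-subharmonic $u$ in $\mathbb{R}^n$ unbounded from above, there is a polygonal path with (possibly degenerate) segments parallel to elements of $S$, going to infinity, along which $u\to\infty$;
\item[(b)] $S$ spans $\mathbb{R}^n$.
\end{itemize}
If \textup{(b)} holds, the path can be taken with finitely many segments in each bounded set, using only $n$ linearly independent directions from $S$, and with property \textup{(2)} of Theorem~\ref{thm:main} for any given $E$ with $\mathcal{H}^{n-1}(E)=0$.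
\end{theorem}

\begin{proof}
(b)$\Rightarrow$(a). The class of operators considered is invariant under linear changes of variables, and this reduces the claim to coordinate directions. Choose a basis $b_1,\dots,b_n\in S$ and let $T$ be the linear map with $Te_i=b_i$. With $T^{-t}=(T^{-1})^t$, put
\[
\tilde{\mathcal{A}}(x,\xi)=T^{-1}\mathcal{A}(Tx,T^{-t}\xi).
\]
Conditions (i) and (v) are clear, since $T$ and $T^{-1}$ preserve null sets. Write $\eta=T^{-t}\xi$ and $\eta_k=T^{-t}\xi_k$. Then $|\xi|=|T^t\eta|\le\|T\||\eta|$ and $|\eta|\le\|T^{-1}\||\xi|$, whence
\begin{align*}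
\tilde{\mathcal{A}}(x,\xi)\cdot\xi&=\mathcal{A}(Tx,\eta)\cdot\eta\ge a|\eta|^p\ge a\|T\|^{-p}|\xi|^p,\\
|\tilde{\mathcal{A}}(x,\xi)|&\le\|T^{-1}\|\,b|\eta|^{p-1}\le b\|T^{-1}\|^p|\xi|^{p-1},\\
(\tilde{\mathcal{A}}(x,\xi_1)-\tilde{\mathcal{A}}(x,\xi_2))\cdot(\xi_1-\xi_2)&=(\mathcal{A}(Tx,\eta_1)-\mathcal{A}(Tx,\eta_2))\cdot(\eta_1-\eta_2)>0
\end{align*}
for a.e.\ $x$, all $\xi$ and all $\xi_1\ne\xi_2$. So $\tilde{\mathcal{A}}$ satisfies (i)--(v) with other constants. Since $\nabla(h\circ T)(x)=T^t\nabla h(Tx)$, and likewise for test functions,
\[
\tilde{\mathcal{A}}(x,\nabla(h\circ T)(x))\cdot\nabla(\varphi\circ T)(x)=\mathcal{A}(Tx,\nabla h(Tx))\cdot\nabla\varphi(Tx),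
\]
and a change of variables shows that $h$ is $\mathcal{A}$-harmonic in $T(D)$ if and only if $h\circ T$ is $\tilde{\mathcal{A}}$-harmonic in $D$. Hence $u\circ T$ is $\tilde{\mathcal{A}}$-subharmonic, and it is unbounded above. Apply Theorem~\ref{thm:main} to $u\circ T$ and the set $T^{-1}E$, which satisfies $\mathcal{H}^{n-1}(T^{-1}E)=0$ because $T^{-1}$ is Lipschitz, and map the path by $T$. Its segments are then parallel to $b_1,\dots,b_n$, and the asserted properties are preserved.

(a)$\Rightarrow$(b). Suppose that $S$ does not span $\mathbb{R}^n$, and choose $\nu\ne0$ orthogonal to $S$. Let $\mathcal{A}(x,\xi)=|\xi|^{p-2}\xi$; condition (iv) holds since this is the gradient of the strictly convex function $|\xi|^p/p$. Let $u(x)=x\cdot\nu$, which is $\mathcal{A}$-harmonic and unbounded above. It is also $\mathcal{A}$-subharmonic: if $h\in C(\overline D)$ is $\mathcal{A}$-harmonic, $h\ge u$ on $\partial D$ and $\varepsilon>0$, then $\varphi=(u-h-\varepsilon)^+$ is bounded, lies in $W^{1,p}$ and has compact support in $D$, so it may be used as a test function in both equations: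
\[
\int_D(\mathcal{A}(x,\nabla u)-\mathcal{A}(x,\nabla h))\cdot\nabla\varphi\,dx=0 .
\]
Since $\nabla\varphi=\nabla u-\nabla h$ a.e.\ on $\{\varphi>0\}$ and $\nabla\varphi=0$ a.e.\ elsewhere, (iv) gives $\nabla\varphi=0$ a.e., so $\varphi=0$; let $\varepsilon\to0$.

Now let $\Gamma$ be a path that is a countable union of segments, possibly degenerate, parallel to elements of $S$. On each segment $u$ is constant, so $u$ takes at most countably many values on the connected set $\Gamma$. Hence $u$ is constant on $\Gamma$, and $u\not\to\infty$ along it. Thus (a) fails.
\end{proof}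

\begin{thebibliography}{9}

\bibitem{CFT}
\emph{Connectedness in fine topologies},
\texttt{http://www.acadsci.fi/mathematica/Vol15/vol15pp107-123.pdf},
doi:10.5186/aasfm.1990.1514.

\bibitem{HKM}
Heinonen, Kilpel\"ainen, Martio,
\emph{Nonlinear Potential Theory of Degenerate Elliptic Equations},
Oxford, 1993.

\bibitem{Trudinger}
N.~S. Trudinger,
Comm. Pure Appl. Math. 20 (1967).

\bibitem{Ziemer}
Ziemer,
\emph{Weakly Differentiable Functions}.

\end{thebibliography}
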